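# A degree of categoricity that is not strong

## 1. A degree that no computable structure has strongly

**Theorem 1.** Let $C\ge_T\emptyset''$ be a $\Pi^0_2$ singleton (for example $C=\emptyset^{(n)}$ with $n\ge 2$). There is a degree $\mathbf a$ with $\deg(C)<\mathbf a<\deg(C'')$, incomparable with $\deg(C')$, such that $\mathbf a$ is a degree of categoricity but is not the strong degree of categoricity of any computable structure.

With $C=\emptyset''$ this gives a degree strictly between $\mathbf 0''$ and $\mathbf 0''''$. The theorem answers a question posed as open in "Categoricity Questions In Computable Model Theory" (http://settheory.mathtalks.org/wp-content/uploads/2016/10/kalimullin.pdf): is every degree of categoricity the strong degree of categoricity of some, possibly different, structure? The answer is no. We now go through the words in the statement.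

All structures are countable and in computable languages. A structure is *computable* if it is finite, or if its universe is $\mathbb N$ and its relations and operations are (uniformly) computable. A *computable presentation* of $\mathcal A$ is a computable structure isomorphic to $\mathcal A$.

**Definition (spectra).** For computable presentations $\mathcal A^0,\mathcal A^1$ of $\mathcal A$, let $\mathrm{IsSp}(\mathcal A^0,\mathcal A^1)$ be the set of Turing degrees that compute some isomorphism from $\mathcal A^0$ onto $\mathcal A^1$. The *categoricity spectrum* $\mathrm{CatSp}(\mathcal A)$ is the intersection of $\mathrm{IsSp}(\mathcal A^0,\mathcal A^1)$ over all pairs of computable presentations of $\mathcal A$.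

**Definition (degrees of categoricity).** If $\mathrm{CatSp}(\mathcal A)$ has a least element $\mathbf a$, then $\mathbf a$ is *the degree of categoricity* of $\mathcal A$. It is *strong* if there are computable presentations $\mathcal A^0,\mathcal A^1$ of $\mathcal A$ such that $\mathbf a$ is the least element of $\mathrm{IsSp}(\mathcal A^0,\mathcal A^1)$, that is, every isomorphism from $\mathcal A^0$ onto $\mathcal A^1$ computes $\mathbf a$. A Turing degree is *a degree of categoricity* if it is the degree of categoricity of some computable structure.

These sets of degrees are closed upwards. Write $\uparrow\!\mathbf a$ for the cone $\{\mathbf d:\mathbf d\ge\mathbf a\}$. Then $\mathbf a$ is the degree of categoricity of $\mathcal A$ iff $\mathrm{CatSp}(\mathcal A)=\uparrow\!\mathbf a$, and strength says that the whole intersection is already attained by one pair.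

**Definition (spectral dimension).** $\mathrm{SpDim}(\mathcal A)$ is the least $n\le\omega$ such that $\mathrm{CatSp}(\mathcal A)=\bigcap_{i<n}\mathrm{IsSp}(\mathcal A^0_i,\mathcal A^1_i)$ for some computable presentations $\mathcal A^0_i\cong\mathcal A^1_i\cong\mathcal A$. (It exists, since there are only countably many pairs. The empty intersection is the set of all degrees.)

## 2. Orders of type $\omega$, finite sums, and the trouble with infinite sums

A finite structure, or $\mathbb N$ with equality only, has a computable isomorphism between any two computable presentations. So its degree of categoricity is $\mathbf 0$, which is strong, and its spectral dimension is $0$.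

**Example (the order $\omega$).** Between two computable orders of type $\omega$ there is exactly one isomorphism, and $\emptyset'$ computes it: "no element lies below $x$" and "no element lies strictly between $x$ and $y$" are $\Pi^0_1$, so $\emptyset'$ finds the first element, the second, and so on. Hence $\mathbf 0'\in\mathrm{CatSp}(\omega,<)$. Now let $\mathcal A^0$ be the usual order, and let $k_0,k_1,\dots$ be a computable enumeration of $\emptyset'$ without repetitions. Order $\mathbb N$ by sending $2n\mapsto(n,0)$ and $2s+1\mapsto(k_s,1)$ and comparing pairs lexicographically. This map is injective, the order is computable, and every element has finitely many predecessors, so this is a computable presentation $\mathcal A^1$ of $\omega$. If $f:\mathcal A^0\cong\mathcal A^1$, then $n\in\emptyset'$ iff something lies strictly between $2n$ and $2n+2$ in $\mathcal A^1$, iff $f^{-1}(2n+2)\ne f^{-1}(2n)+1$. So $f$ computes $\emptyset'$. Thus $\mathrm{CatSp}(\omega,<)=\mathrm{IsSp}(\mathcal A^0,\mathcal A^1)=\uparrow\!\mathbf 0'$: the degree is $\mathbf 0'$, it is strong, and the spectral dimension is $1$.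

What if two or three pairs are needed? For $1\le n<\omega$ let $\mathcal A^{\oplus n}$ be the disjoint union of $n$ copies of $\mathcal A$, with new unary predicates $P_0,\dots,P_{n-1}$ naming the copies, relations and operations acting copywise, and a fixed convention on mixed arguments. An isomorphism must map the $i$-th copy onto the $i$-th copy. The known fact we use is this.

**Fact (finite spectral dimension).** If $\mathbf a$ is the degree of categoricity of $\mathcal A$ and $1\le n=\mathrm{SpDim}(\mathcal A)<\omega$, then $\mathbf a$ is the strong degree of categoricity of $\mathcal A^{\oplus n}$. If $\mathrm{SpDim}(\mathcal A)=0$, then $\mathbf a=\mathbf 0$, and it is strong.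

The reason is short. An isomorphism from $\mathcal A^0_0\oplus\dots\oplus\mathcal A^0_{n-1}$ to $\mathcal A^1_0\oplus\dots\oplus\mathcal A^1_{n-1}$ is an $n$-tuple of isomorphisms $\mathcal A_i^0\cong\mathcal A_i^1$. So a degree computes one iff it lies in $\bigcap_{i<n}\mathrm{IsSp}(\mathcal A_i^0,\mathcal A_i^1)=\uparrow\!\mathbf a$. Conversely, $\mathbf a$ computes isomorphisms between corresponding parts of any two computable presentations of the sum, and finitely many of them can be glued.

So the first thing to try when $\mathrm{SpDim}(\mathcal A)=\omega$ is the infinite sum $\bigoplus_{i<\omega}$. The argument stops at two places. First, $\bigoplus_i\mathcal A^0_i$ is a computable structure only if the pairs form a uniformly computable sequence, whereas the definition hands us the pairs one at a time. Second, suppose the sequence is uniform. Every isomorphism of the two sums then computes $\mathbf a$. But $\mathbf a$ only computes, for each $i$ separately, *some* isomorphism $f_i$ by *some* program, and an isomorphism of the sums is one program producing all the $f_i$. Gluing finitely many programs is harmless; gluing infinitely many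 needs uniformity that we do not have. For the degree of Theorem 1 no other structure can help either.

## 3. $\Pi^0_1$ classes, $\Pi^0_2$ singletons, and the interval up to $C'$

Sets are identified with characteristic functions.

**Definition ($\Pi^0_1$ classes).** A *$\Pi^0_1$ class* is the set $[T]\subseteq\omega^\omega$ of paths of a computable tree $T\subseteq\omega^{<\omega}$. For $P\subseteq\omega^\omega$ let $\uparrow\!P$ be the set of degrees computing a member of $P$.

Equivalently, the complement has the form $\{X:\exists n\;X{\restriction}n\in W\}$ with $W$ c.e. Given $T$, let $W$ be its complement. Given $W$, let $T=\{\tau:\text{no prefix of }\tau\text{ lies in }W_{|\tau|}\}$; this is a tree, and if $X{\restriction}n\in W_s$ then $X{\restriction}\max(n,s)\notin T$. Both passages are effective in indices. Note that we are in Baire space: there is no compactness, and a $\Pi^0_1$ class $\{f\}$ can have a very complicated member.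

**Definition ($\Pi^0_2$ classes and singletons).** A *$\Pi^0_2$ class* is a set $\{X:\forall u\,\exists v\;\zeta(X{\restriction}v,u,v)\}$ with $\zeta\subseteq\omega^{<\omega}\times\omega\times\omega$ computable. $F$ is a *$\Pi^0_2$ singleton* if $\{F\}$ is a $\Pi^0_2$ class.

Conditions "$\forall u\,(u\in W^X)$" with a c.e. operator $W$ have this form, and so do finite and uniform countable conjunctions of such conditions (pair the universal quantifiers). For example, $\{X:X(n)\neq0\text{ for infinitely many }n\}$ is a $\Pi^0_2$ class, and $\emptyset'$ is a $\Pi^0_2$ singleton: $Z=\emptyset'$ iff $Z$ is $0$–$1$ valued and for all $x$, $Z(x)=1$ implies $\exists s\;x\in\emptyset'_s$, and $Z(x)=0$ implies $\forall s\;x\notin\emptyset'_s$.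

The link between the question and these classes is the following observation.

**Lemma 4.** Let $\mathcal B^0,\mathcal B^1$ be computable presentations of an infinite structure. Then $P=\{f\oplus f^{-1}:f:\mathcal B^0\cong\mathcal B^1\}$ is a $\Pi^0_1$ class and $\uparrow\!P=\mathrm{IsSp}(\mathcal B^0,\mathcal B^1)$.

*Proof.* $P$ is the set of $f\oplus k$ such that $f(k(x))=x=k(f(x))$ for all $x$ and $f$ preserves each relation and operation symbol on each tuple. These conditions are uniformly computably listed, and each is decided by finitely many values of $f$ and $k$. The second claim holds since $f\oplus f^{-1}\equiv_Tf$. $\square$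

The next lemma replaces a $\Pi^0_2$ class by a $\Pi^0_1$ class without changing degrees: write down the witnesses.

**Lemma 5.** If $K=\{X:\forall u\exists v\,\zeta(X{\restriction}v,u,v)\}$, then
$$\hat K=\{X\oplus g:\forall u\;\ g(u)=\text{the least }v\text{ with }\zeta(X{\restriction}v,u,v)\}$$
is a $\Pi^0_1$ class, uniformly in $\zeta$. Each $X\in K$ occurs in exactly one $X\oplus g\in\hat K$, each $X\oplus g\in\hat K$ has $X\in K$, and then $X\oplus g\equiv_TX$. In particular, if $F$ is a $\Pi^0_2$ singleton, there is a computable tree $Q$ with $[Q]=\{f\}$ and $f\equiv_TF$.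

*Proof.* For each $u$ the condition is decided by $g(u)$ and $X{\restriction}g(u)$, so the whole condition is $\Pi^0_1$. The function $g$ is determined by $X$ and computed from it by search. $\square$

In the example of infinitely many nonzero values, with $\zeta$ saying $X(n)\ne0$ for some $n$ with $u\le n<v$, the number $g(u)-1$ is the first such position at or after $u$.

**Lemma 6.** (i) $\emptyset$ is a $\Pi^0_2$ singleton, and if $C\subseteq\omega$ is one, so is $C'$. Hence all $\emptyset^{(n)}$ are $\Pi^0_2$ singletons.

(ii) If $C$ is a $\Pi^0_2$ singleton, $A\in\omega^\omega$ and $A\le_TC'$, then $C\oplus A$ is a $\Pi^0_2$ singleton.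

*Proof.* (i) The statement for $\emptyset$ is clear. Let $g$ be computable with $x\in Y\iff g(x)\in Y'$ for all $x,Y$. Then $Z=C'$ iff the set $Y:=\{x:g(x)\in Z\}$ equals $C$ and $Z=Y'$. Indeed, if $Z=C'$ then $Y=C$ by choice of $g$, and the converse is immediate. The set $Y$ is obtained computably from $Z$, so "$Y=C$" is a $\Pi^0_2$ condition on $Z$. The relation $Z=Y'$ is $\Pi^0_2$ by the argument given for $\emptyset'$.

(ii) By the limit lemma write $A(n)=\lim_s\Phi^C(n,s)$ with $\Phi^C$ total. Then $Z\oplus X=C\oplus A$ iff $Z=C$ and $\forall n\,\forall s\,\exists t>s\;\Phi^Z(n,t)\downarrow=X(n)$, because a convergent sequence takes a value infinitely often only if the value is its limit. $\square$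

These lemmas say where *not* to look. If $\mathbf a$ contains a $\Pi^0_2$ singleton, then $\uparrow\!\mathbf a=\uparrow\!P$ for a one-element $\Pi^0_1$ class $P$. Theorem 3 in Section 10 shows that, when $\mathbf a>\mathbf 0''$, this makes $\mathbf a$ a strong degree of categoricity. By Lemma 6(ii) this covers all of $\deg C\le\mathbf a\le\deg C'$. So our $\mathbf a$ has to leave the degrees below $C'$, and it must not be of the form $\uparrow\!\mathbf a=\uparrow\!P$ for any single $\Pi^0_1$ class $P$. Yet it must be definable by infinitely many classes, $\uparrow\!\mathbf a=\bigcap_i\uparrow\!P_i$.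

## 4. Theorem 1 from a thin class and a realization theorem

Here is a pattern by which infinitely many classes can pin down a cone. Suppose $A$ lies in a class $R$ such that *any two distinct members of $R$ together compute $A$*. Let $R_n$ be the set of $X\in R$ extending $A{\restriction}n$. A degree computing a member $X_n$ of every $R_n$ computes $A$: either $X_0=A$, or some $X_n$ differs from $X_0$. No uniformity is needed, since two of the $X_n$ suffice. If $R=\{A\}$, the pattern degenerates to a singleton. If $R$ is everything, no two members need compute anything. Here is the compromise.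

**Proposition 7.** For every $C\subseteq\omega$ there are $A\in\omega^\omega$ with $A\le_TC''$ and $B\subseteq\omega^{<\omega}$ c.e. in $C'$ such that, for $R=\{X\in\omega^\omega:\text{no nonempty prefix of }X\text{ is in }B\}$:

* (P0) $A\in R$;
* (P1) if $X\neq Y$ are in $R$, then $X\oplus Y\oplus C\ge_TC'\oplus A$;
* (P2) if $Q$ is a computable tree, $\Psi$ a functional and $\Psi^{A\oplus C}\in[Q]$, then some $f\in[Q]$ does not compute $A\oplus C$.

The second ingredient turns families of $\Pi^0_1$ classes into structures.

**Theorem 2 (realization).** Let $(T_i)_{i\in\omega}$ be uniformly computable trees, $P_i=[T_i]$, $N=\{i:P_i\neq\emptyset\}\ne\emptyset$. Suppose every member of every $P_i$ computes $\emptyset''$ and none is computable in $\emptyset''$. Then there are computable structures $\mathcal M$ and $\mathcal M^{(i)}$ ($i\in\omega$) such that $\mathcal M^{(i)}\cong\mathcal M$ iff $i\in N$; $\mathrm{IsSp}(\mathcal M,\mathcal M^{(i)})=\uparrow\!P_i$ for $i\in N$; and $\mathrm{CatSp}(\mathcal M)=\bigcap_{i\in N}\uparrow\!P_i$.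

Both are proved below. First we see that they suffice.

**Corollary 8.** Let $C$ be a $\Pi^0_2$ singleton, $A,R$ as in Proposition 7, $\mathbf a=\deg(A\oplus C)$.

(i) No element of $\mathbf a$ is a $\Pi^0_2$ singleton. Hence $\mathbf a\not\le\deg C'$, $\mathbf a\not\ge\deg C'$, and $\deg C<\mathbf a<\deg C''$.

(ii) No $X\in R$ is computable in $C$.

(iii) $\mathbf a$ is not the strong degree of categoricity of any computable structure.

*Proof.* (i) If $F\in\mathbf a$ were a $\Pi^0_2$ singleton, Lemma 5 would give a computable tree $Q$ with $[Q]=\{f\}$ and $f\equiv_TA\oplus C$. Then $f=\Psi^{A\oplus C}$ for some $\Psi$, but the only member of $[Q]$ computes $A\oplus C$, contradicting (P2). If $A\le_TC'$, then $C\oplus A\in\mathbf a$ is a $\Pi^0_2$ singleton by Lemma 6(ii). If $A\oplus C\ge_TC'$, then $C'\oplus A\in\mathbf a$; since $A\le_T(C')'$ and $C'$ is a $\Pi^0_2$ singleton, Lemma 6(ii) applied to $C'$ makes $C'\oplus A$ one. Both are impossible. Finally $C\le_TA\oplus C\le_TC''$, and neither $C$ nor $C''$ is in $\mathbf a$, because both are $\Pi^0_2$ singletons.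

(ii) Let $X\in R$, $X\le_TC$. If $X=A$, then $\mathbf a=\deg C$. If $X\ne A$, then by (P1) $A\oplus C\ge_TX\oplus A\oplus C\ge_TC'$. Both contradict (i).

(iii) Suppose $\mathbf a$ is the degree of categoricity of $\mathcal B$ and every isomorphism $\mathcal B^0\to\mathcal B^1$ between two computable presentations computes $\mathbf a$. As $\mathbf a\neq\mathbf 0$, $\mathcal B$ is infinite, so Lemma 4 gives a computable tree $Q$ with $[Q]=\{f\oplus f^{-1}:f:\mathcal B^0\cong\mathcal B^1\}$. Since $\mathbf a\in\mathrm{CatSp}(\mathcal B)$, $A\oplus C$ computes a member of $[Q]$. By (P2) some member $f\oplus f^{-1}$, hence the isomorphism $f$, does not compute $\mathbf a$. Contradiction. $\square$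

**Proof of Theorem 1 from Proposition 7 and Theorem 2.** Let $C\ge_T\emptyset''$ be a $\Pi^0_2$ singleton, take $A,B,R$ from Proposition 7, and let $\mathbf a=\deg(A\oplus C)$. By Corollary 8 it remains to show that $\mathbf a$ is a degree of categoricity.

*The classes.* We want one class for each $\sigma\subset A$, but we cannot compute which $\sigma$ are initial segments of $A$. So we put the condition inside the class, which is empty when the condition fails. Since $A\le_TC''$, the relation $\sigma\subset A$ is $\Sigma^0_3(C)$:
$$\sigma\subset A\iff\exists k\,\forall u\;(\sigma,k,u)\in W^C$$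
for a c.e. operator $W$. Since $B$ is c.e. in $C'$, it is $\Sigma^0_2(C)$, so $\tau\notin B\iff\forall u\;(\tau,u)\in U^C$ for a c.e. operator $U$. For $(\sigma,k)\in\omega^{<\omega}\times\omega$ let
$$K_{\sigma,k}=\{Z\oplus X:\ Z=C,\ \sigma\subset X,\ \forall u\,(\sigma,k,u)\in W^Z,\ \forall n\ge1\,\forall u\,(X{\restriction}n,u)\in U^Z\}.$$
These are $\Pi^0_2$ classes uniformly in $(\sigma,k)$. Let $P_{\sigma,k}=\hat K_{\sigma,k}$ (Lemma 5), a uniform family of $\Pi^0_1$ classes. The members of $P_{\sigma,k}$ are Turing equivalent to the corresponding members $C\oplus X$ of $K_{\sigma,k}$, with $X\in R$ and $X\supset\sigma$.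

*Which are nonempty.* If $P_{\sigma,k}\neq\emptyset$, then $\forall u\,(\sigma,k,u)\in W^C$, so $\sigma\subset A$, so $C\oplus A\in K_{\sigma,k}$ by (P0), and $\mathbf a\in\uparrow\!P_{\sigma,k}$. Conversely, for each $\sigma\subset A$ there is $k$ with $P_{\sigma,k}\ne\emptyset$.

*Hypotheses of Theorem 2.* Every member of every $P_{\sigma,k}$ computes $C\ge_T\emptyset''$ and an element of $R$. By Corollary 8(ii) it is not computable in $C$, hence not in $\emptyset''$. Some class is nonempty (take $\sigma$ empty). So Theorem 2 yields a computable $\mathcal M$ with $\mathrm{CatSp}(\mathcal M)=\bigcap\{\uparrow\!P_{\sigma,k}:P_{\sigma,k}\ne\emptyset\}$.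

*The intersection is $\uparrow\!\mathbf a$.* It contains $\mathbf a$, as we saw. Let $\mathbf d$ be in it. Then $\mathbf d$ computes $C$ and, for each $n$, some $X_n\in R$ with $X_n\supset A{\restriction}n$. If $X_0=A$, then $\mathbf d\ge\mathbf a$. Otherwise choose $n$ with $X_0{\restriction}n\ne A{\restriction}n$. Then $X_n\ne X_0$, and by (P1) $X_0\oplus X_n\oplus C\ge_TA$, so $\mathbf d\ge\mathbf a$. Hence $\mathrm{CatSp}(\mathcal M)=\uparrow\!\mathbf a$. $\square$

It follows that *every computable structure whose degree of categoricity is this $\mathbf a$ has spectral dimension $\omega$*: a finite dimension would, by the fact in Section 2, make $\mathbf a$ a strong degree of categoricity.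

## 5. Building $A$ and the class $R$ (Proposition 7)

**How two members of $R$ compute $A$.** Imagine strings $\sigma(n)\in\omega^n$, not necessarily nested, and numbers $m(n)$, and let $R$ allow arbitrary values at position $n$ after $\sigma(n)$, but only values $\ge m(n)$ after any other string of length $n$. If $X\neq Y$ are in $R$, then for all large $n$ at least one of them is off $\sigma(n)$, so $\max(X(n),Y(n))\ge m(n)$. Thus $X\oplus Y$ computes a bound on $m$, and we arrange that any bound on $m$, together with $C$, computes first $C'$ and then $A$.

**Why $A$ must change its mind.** For (P2) one would like to extend $A$ step by step. For a pair $(\Psi,Q)$, either some extension makes $\Psi^{A\oplus C}$ leave $Q$ or diverge forever, and we take it; or else all sufficiently generic extensions are sent into $[Q]$, and one of them, not computing $A$, gives $f$. If all decisions were made computably in $C'$ and never revised, then $A\le_TC'$, so $C\oplus A$ would be a $\Pi^0_2$ singleton by Lemma 6(ii), and (P2) would fail by the argument of Corollary 8(i). The exact point is the question whether there is $q$ no extension of which makes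 $\Psi(j)$ converge: it has one quantifier too many for $C'$. So we run a $C'$-computable construction in which $A$ is only a limit. A rival path $X_e$ is built next to $A$, always kept legal for $R$. Either $X_e$ succeeds as a witness, or at some stage it fails visibly, and then $A$ *jumps onto* $X_e$, thereby making $\Psi^{A\oplus C}$ fail. Each jump raises $m$ above the current stage, so a bound on $m$ tells when $A$ has settled.

**Step 1: conventions.** This step fixes what $C'$ can decide. Let $J=C'$ with an increasing $C$-computable enumeration $(J_s)$, and let $m_1(n)$ be the least $s$ such that $J_s$ and $J$ agree on $\{0,\dots,n\}$. Then $m_1\le_TJ$, and $g\oplus C\ge_TJ$ whenever $g\ge m_1$ pointwise ($n\in J$ iff $n\in J_{g(n)}$). Let $(\Psi_e,Q_e)_{e\in\omega}$ effectively list all pairs of a functional and a tree of the form $\{\tau:\text{no prefix of }\tau\text{ lies in }W_{|\tau|}\}$ with $W$ c.e. By Section 3 every $\Pi^0_1$ class occurs as some $[Q_e]$, together with any given functional. For a string $q$, $\Psi^{q\oplus C}(j)\downarrow$ means that the computation converges and queries the first oracle component only below $|q|$.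 Convergence persists, with the same value, when $q$ is extended. Statements "there is $q\supseteq W$ with certain computations from $q\oplus C$ convergent" are $\Sigma^0_1(C)$, so $J$ decides them.

**Step 2: requirements.** We list what has to be achieved. For each $e$ there is $\mathsf N_e$, which builds $X_e$ or makes $A$ jump, and for each $j$ there are
$$\mathsf C_{e,j}:\ \Psi_e^{X_e\oplus C}(i)\downarrow\ (i\le j)\text{ with values forming a string in }Q_e,\qquad\mathsf D_{e,j}:\ \Phi_j^{X_e\oplus C}\ne A .$$
They are arranged in a computable priority order of type $\omega$ with $\mathsf N_e$ of higher priority than all $\mathsf C_{e,j},\mathsf D_{e,j}$. Write $Z\prec Z'$ if $Z$ has higher priority.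

**Step 3: the state.** This step says what the $J$-computable construction remembers at stage $s$: a number $\ell_s$; a string $A_s\in\omega^{\ell_s}$; for $n<\ell_s$ a string $\sigma_s(n)\in\omega^n$ and a number $m_s(n)$. Each $\mathsf N_e$ is *idle*, *active* (with a number $r_e<\ell_s$, where $X_e$ branches off, and a string $X_{e,s}\in\omega^{\ell_s}$) or *done*. Each $\mathsf C_{e,j},\mathsf D_{e,j}$ is unsatisfied, or satisfied with a number $u\le\ell_s$. *Current strings* are $A_s$ and the $X_{e,s}$ with $\mathsf N_e$ active. To *initialize* a requirement means: make $\mathsf N_e$ idle (discarding $X_e$); make $\mathsf C_{e,j},\mathsf D_{e,j}$ unsatisfied. At stage $0$, $\ell_0=0$ and everything is idle or unsatisfied.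

**Step 4: stage $s+1$.** This step gives the construction. Let $\ell=\ell_s$ and $\mu(n)=\max(s+1,m_1(n))$. $\mathsf N_e$ requires attention if idle. $\mathsf C_{e,j},\mathsf D_{e,j}$ require attention if $\mathsf N_e$ is active and they are unsatisfied. Let $Z$ be the requirement of highest priority requiring attention; it exists since almost all $\mathsf N_e$ are idle. Quantities not mentioned do not change.

* *$Z=\mathsf N_e$ (start).* Initialize all lower priority requirements. $\mathsf N_e$ becomes active, $r_e=\ell$, $\ell_{s+1}=\ell+1$, $\sigma(\ell)=A_s$, $m(\ell)=\mu(\ell)$, $X_e=A_s{}^\frown(\mu(\ell)+1)$. Every other current string, including $A_s$, is extended by the value $\mu(\ell)$.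
* *$Z=\mathsf C_{e,j}$.* Let $W=X_{e,s}$. Ask $J$: is there $q\supseteq W$ with $\Psi_e^{q\oplus C}(i)\downarrow$ for all $i\le j$? If not, *swap with $q:=W$*. If so, take the first such $q$ with $|q|>\ell$. If $\langle\Psi_e^{q\oplus C}(i)\rangle_{i\le j}\notin Q_e$, *swap with $q$*. Otherwise perform a *run with $q$*: initialize all requirements of lower priority than $Z$; $\ell_{s+1}=|q|$; for $\ell\le n<|q|$ put $\sigma(n)=q{\restriction}n$ and $m(n)=\mu(n)$; $X_e:=q$; every other current string is extended by the values $\mu(n)$, $\ell\le n<|q|$; $Z$ is satisfied with $u=|q|$.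
* *$Z=\mathsf D_{e,j}$.* Let $W=X_{e,s}$. Ask $J$: is there $q\supseteq W$, $|q|>\ell$, with $\Phi_j^{q\oplus C}(\ell)\downarrow$? If not, initialize all lower priority requirements and declare $Z$ satisfied with $u=\ell$. If so, perform a run with the first such $q$, except that $A_{s+1}(\ell)$ is the least number $\ge\mu(\ell)$ different from $\Phi_j^{q\oplus C}(\ell)$.
* *Swap with $q\supseteq X_{e,s}$* (counted as an action of $\mathsf N_e$). Let $r=r_e$. Initialize all requirements of lower priority than $\mathsf N_e$; $\mathsf N_e$ becomes done. $\ell_{s+1}=|q|$. For $r\le n<|q|$ put $\sigma(n)=q{\restriction}n$ and $m(n)=\mu(n)$. $A_{s+1}:=q$. Every $X_{e'}$ still active is replaced by $X_{e',s}{\restriction}r{}^\frown(\mu(n))_{r\le n<|q|}$.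

In a run $X_e$ follows the spine $\sigma$, because it must take the prescribed values of $q$, and all others pay with large values. In a swap $A$ takes over the route of $X_e$, and the surviving rivals are rerouted by large values.

Clearly $\ell_s$ is nondecreasing. Whenever $m(n)$ is (re)defined at stage $s+1$, it gets the value $\max(s+1,m_1(n))$. So $m_s(n)$ always has the form $\max(t,m_1(n))$ with $t\le s$, and it is nondecreasing in $s$.

**Step 5: invariants.** These keep all current strings legal and make jumps harmless to higher priority work. At every stage $s$: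

* (I1) For each current string $W$ and $n<\ell_s$: $W{\restriction}n=\sigma_s(n)$ or $W(n)\ge m_s(n)$.
* (I2) If $\mathsf N_e$ is active, $X_{e,s}{\restriction}r_e=A_s{\restriction}r_e$.
* (I3) If $\mathsf N_e\prec\mathsf N_{e'}$ are both active, $r_e<r_{e'}$.
* (I4) If $Z\in\{\mathsf C_{e,j},\mathsf D_{e,j}\}$ is satisfied with $u$, and $\mathsf N_{e'}$ is active with $Z\prec\mathsf N_{e'}$, then $u\le r_{e'}$.

*Proof by induction on $s$.* All hold at stage $0$. Consider stage $s+1$.

(I3): when $\mathsf N_e$ starts, all $\mathsf N_{e'}\succ\mathsf N_e$ are made idle. So if both are active later, with $\mathsf N_e$ not initialized in between, then $\mathsf N_{e'}$ started later, with $r_{e'}$ equal to the length at that moment, which is $\ge r_e+1$.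

(I4): when $Z$ becomes satisfied with $u$, all lower priority requirements are initialized and the new length is $u$. So any lower $\mathsf N_{e'}$ active later, with $Z$ satisfied since, started at a later stage, with $r_{e'}\ge u$.

(I2): at a start of $\mathsf N_e$, $X_e{\restriction}r_e=A_s=A_{s+1}{\restriction}r_e$. At starts and runs all surviving current strings are only extended, and $r_{e'}<\ell_s$ for $\mathsf N_{e'}$ already active. At a swap of $\mathsf N_e$, every remaining active $\mathsf N_{e'}$ has $\mathsf N_{e'}\prec\mathsf N_e$, so $r_{e'}<r_e$ by (I3) at $s$. Its $X_{e'}$ is unchanged below $r_e$, and $A_{s+1}{\restriction}r_e=q{\restriction}r_e=X_{e,s}{\restriction}r_e=A_s{\restriction}r_e$ by (I2) for $e$ at $s$. So (I2) for $e'$ persists.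

(I1): *Start.* For $n<\ell$, $\sigma(n)$ and $m(n)$ are unchanged, and the restriction of each current string to $\ell$ was current at $s$ (for the new $X_e$, $X_e{\restriction}\ell=A_s$). For $n=\ell$: $A_{s+1}{\restriction}\ell=X_e{\restriction}\ell=A_s=\sigma(\ell)$, and the other strings have value $\mu(\ell)=m(\ell)$ at $\ell$. *Run.* For $n<\ell$ nothing changes. For $\ell\le n<|q|$: $q{\restriction}n=\sigma(n)$, and the other strings have value $\ge\mu(n)=m(n)$ at $n$, also in the exceptional case $A_{s+1}(\ell)$. *Swap.* For $n<r$, $\sigma(n)$ and $m(n)$ are unchanged, and each current string agrees below $r$ with a string current at $s$ ($A_{s+1}=q$ agrees with $X_{e,s}$). For $r\le n<|q|$: $q{\restriction}n=\sigma(n)$, and the other strings have value $\mu(n)=m(n)$ at $n$. *$\mathsf D_{e,j}$ with negative answer:* no string changes. $\square$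

**Step 6: finite injury.** This step shows that everything settles. A requirement is initialized only by actions of requirements of higher priority (swaps being actions of $\mathsf N_e$). By induction along the priority order each requirement acts finitely often: after its last initialization $\mathsf N_e$ starts at most once and swaps at most once, and each $\mathsf C_{e,j},\mathsf D_{e,j}$ becomes satisfied at most once.

Suppose all requirements of higher priority than $Z$ have ceased to act. If one of them required attention, then one of them would receive it, and receiving it leads to an action of that requirement or, for $\mathsf C_{e,j}$, possibly of $\mathsf N_e\prec\mathsf C_{e,j}$; in either case an action of a requirement above $Z$. So none of them requires attention, and $Z$ receives attention whenever it requires it. Hence each $\mathsf N_e$ is eventually permanently active or permanently done, and in the first case all $\mathsf C_{e,j},\mathsf D_{e,j}$ are eventually permanently satisfied. Each $\mathsf N_e$ starts at least once and every start increases $\ell$, so $\ell_s\to\infty$.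

**Step 7: limits.** This step defines $A$. For fixed $n<\ell_s$, the values $A_s{\restriction}(n+1)$, $\sigma_s(n)$, $m_s(n)$, and $X_{e,s}{\restriction}(n+1)$ while $\mathsf N_e$ stays active, change only at swaps of some $\mathsf N_{e'}$ with $r_{e'}\le n$. Since every start increases $\ell$, only finitely many starts have $r_{e'}\le n$, and each is followed by at most one corresponding swap. So the limits $A$, $\sigma(n)$, $m(n)$ exist, and $X_e=\lim_sX_{e,s}$ exists if $\mathsf N_e$ is permanently active. As the construction is $J$-computable, $A\le_TJ'=C''$.

**Step 8: the class and (P0).** We define $B$ and check that $A$ obeys it. Let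
$$B_s=\{\tau^\frown k:|\tau|=n<\ell_s,\ \tau\ne\sigma_s(n),\ k<m_s(n)\},\qquad B=\bigcup_sB_s .$$
$B$ is c.e. in $J$. *Claim: no nonempty prefix of a string current at stage $s$ is in $\bigcup_{t\le s}B_t$.* Stage $0$ is trivial. Let $W'$ be current at $s+1$ and $n<\ell_{s+1}$. By (I1), $W'{\restriction}(n+1)\notin B_{s+1}$. Let $t\le s$. If $n\ge\ell_s$, then $B_t$ has no strings of length $n+1$. If $n<\ell_s$, there are two cases. Either $W'{\restriction}(n+1)$ is a prefix of a string current at $s$ (for a new $X_e$, of $A_s$; for $A_{s+1}=q$ at a swap, of $X_{e,s}$), and the induction hypothesis applies. Or $W'$ was rerouted at a swap and $n\ge r$; then $W'(n)=m_{s+1}(n)\ge m_t(n)$ whenever $n<\ell_t$, so $W'{\restriction}(n+1)\notin B_t$. This proves the claim. For each $n$, $A{\restriction}(n+1)$ is a prefix of $A_s$ for all large $s$, so it is not in $B$; hence $A\in R$.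

**Step 9: (P1).** Two members of $R$ must compute $C'\oplus A$ over $C$. Let $X\ne Y$ be in $R$, $X{\restriction}n_0\ne Y{\restriction}n_0$. For $n\ge n_0$ take $s$ with $\ell_s>n$, $\sigma_s(n)=\sigma(n)$, $m_s(n)=m(n)$. One of $X{\restriction}n,Y{\restriction}n$ differs from $\sigma_s(n)$, and since no nonempty prefix of that path is in $B_s$, its value at $n$ is $\ge m(n)$. So $\max(X(n),Y(n))\ge m(n)$ for $n\ge n_0$, and after changing finitely many values some $g\le_TX\oplus Y$ has $g\ge m$ everywhere. As $m\ge m_1$, $g\oplus C\ge_TJ$. Whenever $A(n)$ is newly defined or changed at a stage $s+1$, we have $m_{s+1}(n)=\mu(n)\ge s+1$, and $m(n)\ge m_{s+1}(n)$. Hence $A_s(n)$ is defined and equals $A(n)$ for all $s\ge m(n)$, and $A(n)=A_{g(n)}(n)$ is computable from $g\oplus J$. So $X\oplus Y\oplus C\ge_TC'\oplus A$.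

**Step 10: (P2).** We check that each pair $(\Psi,Q)$ is defeated. Let $\Psi^{A\oplus C}\in[Q]$, and choose $e$ with $\Psi_e=\Psi$ and $[Q_e]=[Q]$.

*Suppose $\mathsf N_e$ is permanently done*, through a swap with $q$ at stage $s+1$ caused by $\mathsf C_{e,j}$. Afterwards no $\mathsf N_{e'}\prec\mathsf N_e$ acts, since this would initialize $\mathsf N_e$, and every lower $\mathsf N_{e'}$ was initialized at the swap and starts later with $r_{e'}\ge|q|$. So no later swap changes $A$ below $|q|$, and $A\supseteq q$. If the swap was made because no convergent extension of $X_{e,s}=q$ existed, then $\Psi_e^{A\oplus C}$ is not total. Otherwise $\Psi_e^{A\oplus C}{\restriction}(j+1)\notin Q_e$. Both contradict $\Psi^{A\oplus C}\in[Q_e]$.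

*So $\mathsf N_e$ is permanently active from some stage on.* Let $Z$ be $\mathsf C_{e,j}$ or $\mathsf D_{e,j}$, finally satisfied with $u$. After that, $X_e{\restriction}u$ and $A{\restriction}u$ do not change: a change needs a swap of some $\mathsf N_{e'}$ with $r_{e'}<u$. Here $e'\ne e$, since $\mathsf N_e$ stays active. A swap of $\mathsf N_{e'}\prec Z$ would initialize $Z$. And active $\mathsf N_{e'}\succ Z$ have $r_{e'}\ge u$ by (I4). Hence all the $\mathsf C_{e,j}$ together give $f:=\Psi_e^{X_e\oplus C}\in[Q_e]=[Q]$. Each $\mathsf D_{e,j}$, with $\ell$ the length when it was finally satisfied, gives one of two outcomes. After a negative answer, $\Phi_j^{X_e\oplus C}(\ell)\uparrow$, since $X_e\supseteq W$ and a convergent computation would provide a $q$. After a run, $\Phi_j^{X_e\oplus C}(\ell)\downarrow\neq A(\ell)$, since $\ell<u$. So $X_e\oplus C\not\ge_TA$, and $f\le_TX_e\oplus C$ does not compute $A\oplus C$. This proves Proposition 7. $\square$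

## 6. Structures whose isomorphisms are solutions of parity equations

We turn to Theorem 2. The structures are built from a forest, and for now the forest is arbitrary. Let $S$ be a computable set of sequences $\langle i;w_1,\dots,w_n\rangle$, with $i\in\omega$ and the $w_j$ from a computable set of labels, closed under prefixes $\langle i;w_1,\dots,w_k\rangle$ and containing all roots $\langle i\rangle$. $S_n$ is the set of nodes of level $n$, so $S_0=\{\langle i\rangle:i\in\omega\}$. The *cone* of $\kappa$ is the set of its extensions in $S$, including $\kappa$. A *path* is an infinite branch, with exactly one node on each level. Nodes are coded by numbers.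

Let $G_n$ be the group of finite subsets of $S_n$ under symmetric difference, written $+$, with zero $\emptyset$, identified with the finitely supported functions $S_n\to\mathbb Z/2$. Let $p:G_{n+1}\to G_n$ be the homomorphism for which $p(x)(\sigma)$ is the parity of the number of children of $\sigma$ in $x$. For example, if $\sigma$ has children $\kappa,\lambda$, then $p(\{\kappa\})=\{\sigma\}$ and $p(\{\kappa,\lambda\})=\emptyset$.

**Definition (the structures).** $\mathcal M$ has universe $\bigsqcup_nV_n$, $V_n=\{n\}\times G_n$, identified with $\mathbb N$ by a computable bijection; unary predicates $V_n$; unary functions $\theta_{n,g}$ ($g\in G_n$) with $\theta_{n,g}(n,x)=(n,x+g)$, identity off $V_n$; a unary function $\pi(n+1,x)=(n,p(x))$, identity on $V_0$; and a constant $o=(0,\emptyset)$. $\mathcal M^{(i)}$ is the same with $o=(0,\{\langle i\rangle\})$. These are computable structures.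

Each $V_n$ is thus a copy of $G_n$ that has forgotten its zero, except that $o$ fixes one in $V_0$. An isomorphism has to choose a zero on each level, compatibly with $\pi$. The next lemma expresses this as equations.

**Lemma 9.** Let $\mathcal N$ be a computable structure whose reduct omitting $o$ is isomorphic to the corresponding reduct of $\mathcal M$, with $o^{\mathcal N}\in V_0^{\mathcal N}$. Put $v_0=o^{\mathcal N}$, and let $(v_n)_{n\ge1}$ be any computable sequence with $v_n\in V_n^{\mathcal N}$. Let $c_n\in G_n$ be the unique element with $\pi(v_{n+1})=\theta_{n,c_n}(v_n)$. Then $c=(c_n)$ is computable, and the isomorphisms $f:\mathcal M\to\mathcal N$ are exactly the maps $f(n,x)=\theta_{n,x+h_n}(v_n)$ with $h\in\prod_nG_n$ satisfying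
$$h_n=p(h_{n+1})+c_n\quad(n\ge0),\qquad h_0=\emptyset .\tag{1}$$
Moreover $f\equiv_Th$.

*Proof.* In $\mathcal N$, as in $\mathcal M$, $G_n$ acts regularly on $V_n^{\mathcal N}$ through the $\theta_{n,g}$, and $\pi\theta_{n+1,g}=\theta_{n,p(g)}\pi$ on $V_{n+1}^{\mathcal N}$. By regularity $c_n$ exists, is unique, and is found by search. A map $f$ preserving the $V_n$ commutes with the $\theta_{n,g}$ iff $f(n,x)=\theta_{n,x}f(n,\emptyset)$, that is, iff it has the stated form with $f(n,\emptyset)=\theta_{n,h_n}(v_n)$. Such an $f$ is a bijection. For $\pi$ we compare
$$f(\pi(n+1,x))=\theta_{n,p(x)+h_n}v_n,\qquad\pi(f(n+1,x))=\theta_{n,p(x)+p(h_{n+1})+c_n}v_n,$$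
so preservation of $\pi$ is the first condition in (1) (on $V_0$ there is nothing to check). Preservation of $o$ means $\theta_{0,h_0}v_0=v_0$, i.e. $h_0=\emptyset$. Finally $f$ is computed from $h$ by definition, and $h_n$ is found from $f(n,\emptyset)$ by search. $\square$

**Lemma 10.** If $\gamma\in\prod_nG_n$, $\gamma_n=p(\gamma_{n+1})$ for all $n$, and $\langle i\rangle\in\gamma_0$, then $\gamma$ computes a path of $S$ above $\langle i\rangle$.

*Proof.* Start with $\tau_0=\langle i\rangle$. Given $\tau_n\in\gamma_n=p(\gamma_{n+1})$, an odd number of children of $\tau_n$ lie in $\gamma_{n+1}$; let $\tau_{n+1}$ be the one with least code. $\square$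

**Lemma 11.** Every isomorphism $\mathcal M\to\mathcal M^{(i)}$ computes a path of $S$ above $\langle i\rangle$, and every such path computes an isomorphism $\mathcal M\to\mathcal M^{(i)}$.

*Proof.* Take $v_0=o=(0,\{\langle i\rangle\})$ and $v_n=(n,\emptyset)$ for $n\ge1$. Then $c_0=\{\langle i\rangle\}$ and $c_n=\emptyset$ for $n\ge1$, so (1) says $h_0=\emptyset$, $p(h_1)=\{\langle i\rangle\}$, $p(h_{n+1})=h_n$ ($n\ge1$). Lemma 10 with $\gamma_0=\{\langle i\rangle\}$ and $\gamma_n=h_n$ for $n\ge1$ gives the path. Conversely a path $Y$ above $\langle i\rangle$, with level-$n$ node $Y_n$, gives the solution $h_n=\{Y_n\}$, $n\ge1$. $\square$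

## 7. The plain forest, and a presentation that asks too much

The obvious forest is $S=\{\langle i;x_1,\dots,x_n\rangle:n=0\text{ or }(x_1,\dots,x_n)\in T_i\}$. Paths above $\langle i\rangle$ are then members of $P_i$, and Lemma 11 gives $\mathrm{IsSp}(\mathcal M,\mathcal M^{(i)})=\uparrow\!P_i$ at once. What can fail is that *other* presentations $\mathcal N$ demand more.

To see how, let $c\in\prod_nG_n$ and write $q_{k,m}=p^{m-k}(c_m)$ for $m\ge k$. So $q_{k,m}(\kappa)$ is the parity of the number of $\tau\in c_m$ extending $\kappa$. If $h_n=p(h_{n+1})+c_n$ for all $n$, then substituting repeatedly gives, for $m\ge k$,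
$$h_k=\sum_{m'=k}^mq_{k,m'}+p^{m+1-k}(h_{m+1}).\tag{2}$$

**Example (the plain forest fails).** By Lemmas 5 and 6 there are computable trees $U,U'$ with $[U]=\{g\}$, $g\equiv_T\emptyset'''$ and $[U']=\{g'\}$, $g'\equiv_T\emptyset''''$. Let $T_0$ consist of the prefixes of $0^\frown\rho$, $\rho\in U$, and of $m^\frown0^m{}^\frown\rho$, $m\ge1$, $\rho\in U'$ (here $0^m$ is a block of $m$ zeros). Let $T_i=\emptyset$ for $i\ge1$. The hypotheses of Theorem 2 hold, $N=\{0\}$, and $\uparrow\!P_0=\uparrow\!\mathbf 0'''$. In the plain forest let $\kappa_m=\langle0;m\rangle$ and $\tau_m=\langle0;m,0,\dots,0\rangle\in S_m$ for $m\ge1$, and put $c_0=\emptyset$, $c_m=\{\tau_m\}$. Let $\mathcal N$ be $\mathcal M$ with $\pi(n+1,x)=(n,p(x)+c_n)$ instead.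

This $\mathcal N$ is isomorphic to $\mathcal M$. Let $Y^m$ be the path through $\tau_m$, and put $h_n=\{Y^m_n:1\le m<n\}$. These nodes are distinct for distinct $m$, so $p(h_{n+1})=\{Y^m_n:1\le m\le n\}=h_n+\{\tau_n\}$ for $n\ge1$, and $h_0=h_1=\emptyset$. So (1) holds with $v_n=(n,\emptyset)$; the computation in Lemma 9 applies to this $\mathcal N$, because its $\theta_{n,g}$ act regularly and satisfy $\pi\theta_{n+1,g}=\theta_{n,p(g)}\pi$.

Now let $h$ be any solution of (1). As $h_1$ is finite, $\kappa_m\notin h_1$ for some $m\ge1$. Only $c_m$ has an element above $\kappa_m$, so (2) with $k=1$ gives $0=h_1(\kappa_m)=1+p^m(h_{m+1})(\kappa_m)$. Hence some $\tau\in h_{m+1}$ lies above $\kappa_m$. On the cone of $\kappa_m$ we have $h_n=p(h_{n+1})$ for $n>m$, so as in Lemma 10 $h$ computes a path above $\tau$, hence $\emptyset''''$. So every isomorphism $\mathcal M\to\mathcal N$ computes $\emptyset''''$, although $\mathbf 0'''\in\uparrow\!P_0$. The equation $\mathrm{CatSp}(\mathcal M)=\uparrow\!P_0$ is false for the plain forest.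

**What went wrong.** Given $c$, the candidate for a simple solution is the formal sum $h'_k(\kappa)=\sum_{m\ge k}q_{k,m}(\kappa)$. It can fail in two ways: a single node may receive infinitely many nonzero terms, or the support of $h'_k$ may be infinite. In the example, $h'_1=\{\kappa_m:m\ge1\}$. The second failure is the serious one.

**The cure.** By (2), if the cone of $\kappa\in S_k$ has no node of level $>m$, then *every* solution satisfies
$$h_k(\kappa)=\sum_{m'=k}^mq_{k,m'}(\kappa).\tag{3}$$
So we let the forest react. When a computable sequence $c_e$ puts odd weight above $\kappa$, we *kill* $\kappa$: nothing more is grown above it. Then every solution has $h_k(\kappa)=1$. If a solution exists at all, then $h_k$ is finite and we kill only finitely often, and infinite support cannot occur. Two things have to be arranged. Growth above $\kappa$ must wait until $c_e$ has been seen up to the level reached, which requires guessing whether $c_e$ is total. And killing must not destroy all paths above $\langle i\rangle$ for $i\in N$; for this each node gets infinitely many twins, and nodes with small codes are protected from being killed.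

## 8. The forest with guesses, twins and kills

**Step 1: potential nodes.** We fix the nodes and their codes. Let $\mathbb S$ be the set of sequences
$$\sigma=\langle i;(x_1,y_1,z_1),\dots,(x_n,y_n,z_n)\rangle,\qquad n\ge0,\ i,x_j,z_j\in\omega,\ y_j\in\omega\cup\{\infty\},$$
with level $|\sigma|=n$. Here $x_1,x_2,\dots$ is a candidate member of $P_i$; $y_e$, also written $y_e(\sigma)$, is a guess about the $e$-th computable sequence ("total" if $y_e=\infty$, "undefined at $a$" if $y_e=a$); and $z_j$ distinguishes twins. Fix a computable bijection $\mathrm{code}:\mathbb S\to\omega$ under which proper prefixes have smaller codes: run through an effective list of $\mathbb S$, always listing the not yet listed prefixes of an element, in order of level, before the element itself. Let $\#\infty=0$, $\#a=a+1$ and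
$$F(r)=1+\max\{\mathrm{code}(\sigma^\frown(x,y,z)):\mathrm{code}(\sigma),x,\#y\le r,\ z\le r^2\},$$
a nondecreasing computable function. It will be the protection bound after $r$ kills.

**Step 2: the opponents.** Let $(c_e)_{e\ge1}$ list all partial computable functions from $\omega$ to finite subsets of $\mathbb S$. By convention $c_{e,s}(m)\downarrow$ implies $e,m<s$ and that all elements of $c_e(m)$ have code $<s$. Let $s_{e,m}$ be the least $s$ with $c_{e,s}(m')\downarrow$ for all $m'\le m$, if it exists. For $|\kappa|=k\le m$ let
$$q^e_{k,m}(\kappa)=|\{\tau\in c_e(m):|\tau|=m,\tau\supseteq\kappa\}|\bmod2,\qquad t^e_{k,m}(\kappa)=\sum_{m'=k}^mq^e_{k,m'}(\kappa)\bmod2 .$$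
The $c_e$ refer to $\mathbb S$, not to the forest $S$ still to be defined, so there is no circularity.

**Step 3: the construction of $S$.** At stage $s$:

*Phase 1 (killing).* For each of the finitely many $(e,m)$ with $s_{e,m}=s$ (in lexicographic order), each $k=e,\dots,m$ in increasing order, and each already admitted $\kappa$ of level $k$ with $y_e(\kappa)=\infty$ in order of code: if no prefix of $\kappa$ (including $\kappa$) has been killed, $t^e_{k,m}(\kappa)=1$, and $\mathrm{code}(\kappa)\ge F(r)$, where $r$ is the number of kills made so far for $(e,k)$, then *kill $\kappa$ for $(e,k)$*. If $\mathrm{code}(\kappa)<F(r)$, $\kappa$ is *protected* for $(e,k)$ at that moment.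

*Phase 2 (admission).* Let $\sigma$ be the node with code $s$, level $n$, first entry $i$. If $n=0$, admit $\sigma$. If $n\ge1$, admit $\sigma$ iff

* (A0) its parent $\sigma^-$ is admitted;
* (A1) $(x_1,\dots,x_n)\in T_i$;
* (A2) if $1\le e\le n$ and $y_e=a\in\omega$, then $c_{e,s}(a)\uparrow$;
* (A3) if $1\le e\le n$ and $y_e=\infty$, then $c_{e,s}(m)\downarrow$ for all $m<n$;
* (A4) no prefix of $\sigma^-$ (including $\sigma^-$) has been killed.

$S$ is the set of admitted nodes. It is computable, since membership of $\sigma$ is settled at stage $\mathrm{code}(\sigma)$, closed under prefixes by (A0), and contains all $\langle i\rangle$. So Section 6 applies to it.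

**Step 4: the paths of $S$.** We check that kills leave enough paths, and that paths still mean what they should.

**Lemma 12.** (i) A path of $S$ above $\langle i\rangle$ computes a member of $P_i$. (ii) If $X\in P_i$, then $X\oplus\emptyset''$ computes a path of $S$ above $\langle i\rangle$. (iii) $S$ has no $\emptyset''$-computable path.

*Proof.* (i) is (A1), and (iii) follows from (i), since no member of any $P_i$ is computable in $\emptyset''$.

(ii) Let $y_e=\infty$ if $c_e$ is total, and otherwise let $y_e$ be the least $a$ with $c_e(a)\uparrow$; this is $\emptyset''$-computable. Let $\sigma_0=\langle i\rangle$. Level-$0$ nodes are never killed, as kills have level $k\ge e\ge1$. Let $\sigma_n=\sigma_{n-1}{}^\frown(X(n-1),y_n,z)$ with $z$ least such that $\sigma_n\in S$ is never killed; $\emptyset'$ decides this. We must show that such $z$ exists.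

Since the guesses are correct and no prefix of $\sigma_{n-1}$ is ever killed, (A0)–(A4) hold for all $z\ge$ some $z_0$. For (A2), $c_e(a)$ never converges. For (A3), we need the stage, which is the code, to be large, and the code tends to infinity with $z$.

Now count kills on level $n$. They are made for $(e,n)$ with $1\le e\le n$. For each such $e$, all kills for $(e,n)$ after the first $r$ have code $\ge F(r)$, since $F$ is nondecreasing. So at most $nr$ nodes of level $n$ with code $<F(r)$ are ever killed. For large $r$, all $r^2+1$ nodes $\sigma_{n-1}{}^\frown(X(n-1),y_n,z)$ with $z\le r^2$ have code $<F(r)$ by definition of $F$, and $r^2+1-z_0>nr$. So some such node with $z\ge z_0$ is never killed. $\square$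

**Step 5: the special presentations.** We read off half of Theorem 2. By Lemma 11, $\mathcal M^{(i)}\cong\mathcal M$ iff $S$ has a path above $\langle i\rangle$, and by Lemma 12 this holds iff $i\in N$. Since members of $P_i$ compute $\emptyset''$, a degree computes a path above $\langle i\rangle$ iff it computes a member of $P_i$. So $\mathrm{IsSp}(\mathcal M,\mathcal M^{(i)})=\uparrow\!P_i$ for $i\in N$, and
$$\mathrm{CatSp}(\mathcal M)\subseteq\bigcap_{i\in N}\uparrow\!P_i .\tag{4}$$

## 9. Solvable computable equations have $\emptyset''$-computable solutions

**Proposition 13.** Let $c\in\prod_nG_n$ be computable, and suppose some $h\in\prod_nG_n$ satisfies $h_n=p(h_{n+1})+c_n$ for all $n$. Then there is such an $h'$ computable in $\emptyset''$.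

There is no condition on $h_0$ here; this will be repaired afterwards.

*Proof.* Let $c=c_e$, $e\ge1$; so $c_e$ is total. Write $q_{k,m},t_{k,m}$ for $q^e_{k,m},t^e_{k,m}$. Since $c_m\subseteq S_m$ and $S$ is closed under prefixes, $q_{k,m}=p^{m-k}(c_m)$ on $S_k$, as in Section 7, and (2) and (3) hold: $h_k(\kappa)=t_{k,m}(\kappa)$ if the cone of $\kappa\in S_k$ has no node of level $>m$.

**Step 1: nodes with a wrong guess.** These are harmless. For $k\ge e$ let $S^\infty_k=\{\kappa\in S_k:y_e(\kappa)=\infty\}$ and $S^f_k=S_k\setminus S^\infty_k$. If $\kappa\in S^f_k$ and $y_e(\kappa)=a$, then $c_e(a)\downarrow$, and by (A2) no extension of $\kappa$ is admitted once this convergence is visible. So the cone of $\kappa$ is finite.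

**Step 2: odd weight forces $h_k(\kappa)=1$.** Here killing does its work. Let $\kappa\in S^\infty_k$, $m\ge k\ge e$ and $t_{k,m}(\kappa)=1$. *Unless $\kappa$ is protected for $(e,k)$ when considered in Phase 1 of stage $s=s_{e,m}$ for $(e,m)$, the cone of $\kappa$ has no node of level $>m$, and hence $h_k(\kappa)=1$.*

Some $\tau\supseteq\kappa$ lies in some $c_e(m')$, $k\le m'\le m$, so $\mathrm{code}(\kappa)\le\mathrm{code}(\tau)<s$ by our convention on convergence. Thus $\kappa$ was admitted before stage $s$ and is indeed considered. If it is not protected, then when considered it already has a killed prefix or is killed now. By (A4), from Phase 2 of stage $s$ on no proper extension of $\kappa$ is admitted. A node of level $\ge m+1$ extending $\kappa$ has $y_e=\infty$, so by (A3) it can be admitted only in Phase 2 of stages $\ge s_{e,m}=s$. So there is none, and (3) gives $h_k(\kappa)=t_{k,m}(\kappa)=1$.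

**Step 3: finite support.** *For $k\ge e$ the set $O_k=\{\kappa\in S^\infty_k:q_{k,m}(\kappa)=1\text{ for some }m\ge k\}$ is finite.* A node is killed at most once, and by Step 2 each $\kappa$ killed for $(e,k)$ has $h_k(\kappa)=1$. As $h_k$ has finite support, the number $r^*$ of kills for $(e,k)$ is finite. So only nodes with code $<F(r^*)$ are ever protected for $(e,k)$. If $\kappa\in O_k$, then $t_{k,m}(\kappa)=1$ for the least $m$ with $q_{k,m}(\kappa)=1$, so by Step 2 $h_k(\kappa)=1$ or $\mathrm{code}(\kappa)<F(r^*)$. Only finitely many $\kappa$ satisfy this.

**Step 4: finite sums.** *For $k\ge e$ and $\kappa\in S^\infty_k$, $q_{k,m}(\kappa)=1$ for only finitely many $m$.* Let $I$ be the set of $\kappa\in\bigcup_{k\ge e}S^\infty_k$ violating this; $I$ is $\Pi^0_2$. If $\kappa\in I$ has level $k$, then for infinitely many $m>k$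
$$1=q_{k,m}(\kappa)=\sum_\lambda q_{k+1,m}(\lambda)\bmod2,$$
summed over the children $\lambda\in S$ of $\kappa$, all of which are in $S^\infty_{k+1}$. For each such $m$ some child has $q_{k+1,m}=1$, and this child is in the finite set $O_{k+1}$. By the pigeonhole principle some child is in $I$. So if $I\ne\emptyset$, then $\emptyset''$, which decides $I$, computes a path of $S$: start at an element of $I$, with its prefixes below it, and repeatedly search for a child in $I$. This contradicts Lemma 12(iii).

**Step 5: the formal solution works.** We define $h'$ and verify the equations. For $k\ge e$ let $h'_k(\kappa)=\sum_{m\ge k}q_{k,m}(\kappa)$ (mod $2$). This is a finite sum, by Step 4 on $S^\infty_k$ and by finiteness of cones on $S^f_k$. On $S^\infty_k$ its support is contained in $O_k$; on $S^f_k$ it equals $h_k$ by (3). So $h'_k\in G_k$. Since $q_{k,k}(\kappa)=c_k(\kappa)$,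
$$h'_k(\kappa)=c_k(\kappa)+\sum_{m\ge k+1}\ \sum_{\lambda\text{ child of }\kappa}q_{k+1,m}(\lambda)=c_k(\kappa)+\sum_{\lambda\text{ child of }\kappa}h'_{k+1}(\lambda).$$
Interchanging the sums is legitimate because only finitely many pairs $(m,\lambda)$ contribute: for $\kappa\in S^\infty_k$ by Steps 3 and 4 at level $k+1$, for $\kappa\in S^f_k$ because the cone is finite. For $k<e$ put recursively $h'_k=p(h'_{k+1})+c_k$. Then $h'_n=p(h'_{n+1})+c_n$ for all $n$.

**Step 6: complexity.** For $k\ge e$ the function $(k,\kappa)\mapsto h'_k(\kappa)$ is $\emptyset'$-computable: search for an $M\ge k$ with no $m>M$ such that $q_{k,m}(\kappa)=1$, and output $t_{k,M}(\kappa)$. Then $\emptyset''$ finds, for each $k\ge e$, a finite set outside which $h'_k$ vanishes on $S_k$. The finitely many levels below $e$ are computed from level $e$. So $h'\le_T\emptyset''$. $\square$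

**End of the proof of Theorem 2.** By (4) it remains to show that each $\mathbf d\in\bigcap_{i\in N}\uparrow\!P_i$ is in $\mathrm{CatSp}(\mathcal M)$. As $N\ne\emptyset$ and members of the $P_i$ compute $\emptyset''$, $\mathbf d\ge\mathbf 0''$. Let $\mathcal N$ be a computable presentation of $\mathcal M$ with associated $c$ (Lemma 9), and let $h$ solve (1). Take $h'\le_T\emptyset''$ from Proposition 13. It may fail to have $h'_0=\emptyset$, so we correct it.

Let $\gamma=h+h'$. Then $\gamma_n=p(\gamma_{n+1})$ for all $n$, and $\gamma_0=h'_0$. By Lemma 10 there is a path of $S$ above each $\langle i\rangle\in h'_0$, so $i\in N$ by Lemma 12(i). Thus $\mathbf d$ computes a member of $P_i$ and therefore, by Lemma 12(ii) and $\mathbf d\ge\mathbf 0''$, a path $Y^i$ of $S$ above $\langle i\rangle$. As $h'_0$ is *finite*, $\mathbf d$ computes all these paths together, and so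
$$h''_n=h'_n+\sum_{\langle i\rangle\in h'_0}\{Y^i_n\},$$
where $Y^i_n$ is the level-$n$ node of $Y^i$. Since $p(\{Y^i_{n+1}\})=\{Y^i_n\}$, we have $h''_n=p(h''_{n+1})+c_n$, and $h''_0=h'_0+h'_0=\emptyset$. So $h''$ solves (1), and $\mathbf d$ computes an isomorphism $\mathcal M\to\mathcal N$. Composing, $\mathbf d$ computes isomorphisms between any two computable presentations of $\mathcal M$, i.e. $\mathbf d\in\mathrm{CatSp}(\mathcal M)$. This proves Theorem 2, and with Proposition 7 and Section 4 also Theorem 1. $\square$

## 10. Degrees of categoricity above $\mathbf 0''$ in terms of $\Pi^0_1$ classes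

Theorem 1 is now proved. The following supplement is not needed for it, but it makes precise the two targets of Section 3.

**Theorem 3.** Let $\mathbf a>\mathbf 0''$.

1. $\mathbf a$ is a degree of categoricity iff there is a uniform sequence $(P_i)_{i\in\omega}$ of $\Pi^0_1$ classes with $\uparrow\!\mathbf a=\bigcap\{\uparrow\!P_i:P_i\neq\emptyset\}$.
2. $\mathbf a$ is the strong degree of categoricity of some structure iff $\uparrow\!\mathbf a=\uparrow\!P$ for a single $\Pi^0_1$ class $P$.
3. If $C\ge_T\emptyset''$ is a $\Pi^0_2$ singleton and $\deg C\le\mathbf a\le\deg C'$, then $\mathbf a$ is a strong degree of categoricity.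

**Proof of part 1, left to right.** We list all presentations, letting the class be empty when a program does not give one. Let $\mathbf a$ be the degree of categoricity of the computable structure $\mathcal A$, which is infinite since $\mathbf a\neq\mathbf 0$. Let $P_e$ be the class of (joins coding) triples $(f,f^{-1},t)$ such that $t(j)$ is the exact halting time of $\varphi_e(j)$ for all $j$; $\varphi_e$ gives, on codes of pairs (symbol, tuple), the values of the relations and operations of a structure $\mathcal A_e$ on $\mathbb N$ in the language of $\mathcal A$; and $f:\mathcal A\cong\mathcal A_e$ with inverse $f^{-1}$. All conditions are closed and effectively checked on finite parts of the triple, so these are uniformly $\Pi^0_1$ classes. $P_e\neq\emptyset$ iff $\varphi_e$ describes a computable presentation of $\mathcal A$, and then $\uparrow\!P_e=\mathrm{IsSp}(\mathcal A,\mathcal A_e)$, because $t$ is computable. Isomorphisms from $\mathcal A$ to two presentations yield one between them, so $\bigcap\{\uparrow\!P_e:P_e\neq\emptyset\}=\mathrm{CatSp}(\mathcal A)=\uparrow\!\mathbf a$.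

**Proof of part 1, right to left.** We modify the classes so that Theorem 2 applies. Some nonempty $P_{i_0}$ has no $\emptyset''$-computable member, since otherwise $\mathbf 0''\in\uparrow\!\mathbf a$. By Lemmas 5 and 6 let $\{g\}$ be a $\Pi^0_1$ class with $g\equiv_T\emptyset''$, and put
$$P^*_i=\{g\oplus(u\oplus w):u\in P_{i_0},\ w\in P_i\}.$$
These are uniformly $\Pi^0_1$ classes. All members compute $\emptyset''$ and a member of $P_{i_0}$, so none is computable in $\emptyset''$. Also $P^*_i\neq\emptyset$ iff $P_i\ne\emptyset$. A degree lies in $\bigcap\{\uparrow\!P^*_i:P^*_i\ne\emptyset\}$ iff it is $\ge\mathbf 0''$ and lies in $\uparrow\!P_i$ for every nonempty $P_i$; as $\mathbf a\ge\mathbf 0''$, this intersection is $\uparrow\!\mathbf a$. So $\mathbf a$ is the degree of categoricity of the structure $\mathcal M$ that Theorem 2 gives.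

**Proof of part 2.** If $\mathbf a$ is strong via $\mathcal B^0,\mathcal B^1$, then $\mathrm{IsSp}(\mathcal B^0,\mathcal B^1)=\uparrow\!\mathbf a$, and the class $P$ of Lemma 4 satisfies $\uparrow\!P=\uparrow\!\mathbf a$ (the structure is infinite as $\mathbf a\ne\mathbf 0$). Conversely, let $\uparrow\!\mathbf a=\uparrow\!P$. Each member of $P$ has degree in $\uparrow\!P=\uparrow\!\mathbf a$, so as $\mathbf a>\mathbf 0''$ none is $\emptyset''$-computable. Apply Theorem 2 with $P_0=\{g\oplus w:w\in P\}$, $g$ as above, and $P_i=\emptyset$ for $i>0$. Since $\mathbf a\ge\mathbf 0''$,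
$$\mathrm{CatSp}(\mathcal M)=\uparrow\!P_0=\uparrow\!\mathbf a=\mathrm{IsSp}(\mathcal M,\mathcal M^{(0)}),$$
so $\mathbf a$ is strong.

**Proof of part 3.** Let $\mathbf a=\deg A$ with $\deg C\le\mathbf a\le\deg C'$. By Lemma 6(ii), $C\oplus A\in\mathbf a$ is a $\Pi^0_2$ singleton. By Lemma 5 there is a $\Pi^0_1$ class $P=\{f\}$ with $\deg f=\mathbf a$, so $\uparrow\!P=\uparrow\!\mathbf a$. Apply part 2. $\square$

Part 3 shows that $C''$ cannot be replaced by $C'$ in Theorem 1: no degree $\mathbf a>\mathbf 0''$ with $\deg C\le\mathbf a\le\deg C'$ can serve there. The case $\mathbf a=\mathbf 0''$ is excluded from Theorem 3 and was not used anywhere above.
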